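# Extension dimension of compact $C$-spaces: sections, Moore–Postnikov towers and inverted primes

## 1. A space over $X$ whose sections are extensions

Let $X$ be a compact metrizable space, $A\subset X$ a closed subset, $L$ a simply connected CW complex and $u:A\to L$ a map. Suppose that we are also given a path connected space $Y_\infty$, a weak homotopy equivalence $g_\infty:L\to Y_\infty$, and a map $v_\infty:X\to Y_\infty$ with $v_\infty|A=g_\infty u$. Put
$$E=\{(x,l,\gamma)\in X\times L\times Y_\infty^I:\ \gamma(0)=g_\infty(l),\ \gamma(1)=v_\infty(x)\},\qquad p:E\to X,\quad p(x,l,\gamma)=x. \tag{1.1}$$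

A section of $p$ is the same thing as a map $w:X\to L$ together with a homotopy from $g_\infty w$ to $v_\infty$. Over $A$ there is an obvious partial section: $w=u$ with the constant homotopy. If a section of $p$ over all of $X$ agrees with this one on $A$, its $L$-component is a map $X\to L$ that extends $u$. So $E$ turns the problem of extending $u$ into a problem about sections.

The gain is in the fibers. The fiber $E_x$ is the homotopy fiber of $g_\infty$ over $v_\infty(x)$. It is nonempty because $Y_\infty$ is path connected, and weakly contractible because $g_\infty$ is a weak equivalence. The space $Y_\infty$ will be the inverse limit of a tower, chosen so that the existence of $v_\infty$ is decided by the Čech cohomology of $X$.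

Weak contractibility of the fibers is not enough: Remark 9.2 describes compacta for which the required section does not exist. We shall need a local extension property of $p$, and a way to glue local data over $X$ without an induction on $\dim X$. The second is what the $C$-property provides.

## 2. Extension dimension, cohomological dimension, $C$-spaces

All spaces $X$ under consideration, and their closed subsets, are metrizable. "Complex" means an arbitrary CW complex, with its CW topology and not necessarily metrizable; this includes $L$ and the Eilenberg–MacLane complexes $K(G,n)$. Since the case $X=\emptyset$ is trivial, a *compactum* is a nonempty compact metrizable space (its subsets may be empty). For compacta, $H^*(\,\cdot\,;G)$ is Čech cohomology.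

**Definition 2.1.** $\text{e-dim}\,X\le L$ means that $L$ is an absolute extensor for $X$: every map $A\to L$ from a closed subset $A\subset X$ extends to a map $X\to L$.

By a classical theorem, $\text{e-dim}\,X\le S^n$ is equivalent to $\dim X\le n$ for compacta.

**Definition 2.2.** For an abelian group $G$, $\dim_GX\le n$ means that $H^{n+1}(X,A;G)=0$ for every closed $A\subset X$.

For compacta this is equivalent to $\text{e-dim}\,X\le K(G,n)$; we recall this and use it freely.

**Definition 2.3.** $X$ is a *$C$-space* if for every sequence $(\mathcal U_n)_{n\ge1}$ of open covers of $X$ there are families $\mathcal V_n$ of pairwise disjoint open sets such that each $\mathcal V_n$ refines $\mathcal U_n$ and $\bigcup_n\mathcal V_n$ covers $X$.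

Note that $\mathcal V_n$ alone need not cover $X$. For $X=[0,1]$ two families suffice. Take $\delta$ below the Lebesgue numbers of $\mathcal U_1$ and $\mathcal U_2$, and a subdivision $0=t_0<\dots<t_r=1$ of mesh less than $\delta$. Let $\mathcal V_1$ consist of the intervals $(t_{j-1},t_j)$, let $\mathcal V_2$ consist of disjoint intervals (open in $[0,1]$) of length less than $\delta$ around the points $t_j$, and let $\mathcal V_n=\emptyset$ for $n\ge3$. Every finite-dimensional compactum is a $C$-space; we recall this fact.

Here is an infinite-dimensional one. Let $X$ be the one-point compactification $\{\infty\}\cup\bigsqcup_{n\ge1}I^n$ (realize the cubes with diameters tending to $0$). It contains cubes of all dimensions. Given $(\mathcal U_n)$, choose $r$ so that $V=\{\infty\}\cup\bigsqcup_{n>r}I^n$ lies in a member of $\mathcal U_1$, and let $\mathcal V_1=\{V\}$. What remains, $I^1\sqcup\dots\sqcup I^r$, is an open and closed finite-dimensional compactum, so the $C$-property for it, applied to $(\mathcal U_n)_{n\ge2}$, gives the other families.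

**Theorem 2.4 (Dranishnikov).** Let $X$ be a compact metrizable space and $L$ a complex. If $\text{e-dim}\,X\le L$, then $\dim_{H_n(L)}X\le n$ for all positive integers $n$. If $\dim X<\infty$ and $L$ is a simply connected complex, then the following are equivalent:

1. $\text{e-dim}\,X\le L$;
2. $\dim_{H_n(L)}X\le n$ for all $n>0$;
3. $\dim_{\pi_n(L)}X\le n$ for all $n>0$.

We take this theorem as given, and use only its first sentence about $\text{e-dim}$, which concerns all compacta. The hypothesis $\dim X<\infty$ cannot simply be dropped, since there exist infinite-dimensional compacta of finite integral cohomological dimension. The paper "Dimension of Maps, Universal Spaces, and Homotopy" asks whether $\dim X<\infty$ can be weakened to "$X$ is a $C$-space". The answer is yes.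

**Theorem 2.5.** Let $X$ be a compact metrizable $C$-space and $L$ a simply connected complex. Then the following are equivalent: (1) $\text{e-dim}\,X\le L$; (2) $\dim_{H_n(L)}X\le n$ for all $n>0$; (3) $\dim_{\pi_n(L)}X\le n$ for all $n>0$.

The implication (1)⇒(2) is part of Theorem 2.4. We shall prove (2)⇔(3) for *all* compacta (Proposition 11.1), and (3)⇒(1) for compact $C$-spaces (Proposition 10.1).

## 3. Maps of compacta into complexes, and Čech cohomology

**Fact 3.1.** Let $C$ be closed in a compactum $D$ and let $K$ be a complex. Every map $C\to K$ extends over a neighborhood of $C$ in $D$, and the homotopy extension property holds for $(D,C)$ with target $K$. In particular, if $K$ is contractible, every map $C\to K$ extends over $D$.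

*Proof.* The image of $C$ is compact, so it lies in a finite subcomplex, which is a compact ANR. This gives the extension over a neighborhood. For homotopy extension, a map on $D\times\{0\}\cup C\times I$ extends to a map $H$ on a neighborhood of this set in $D\times I$, and that neighborhood contains $D\times\{0\}\cup N\times I$ for some neighborhood $N$ of $C$. Choose $\varphi:D\to I$ equal to $1$ on $C$ and to $0$ outside $N$; then $(d,t)\mapsto H(d,\varphi(d)t)$ is the extension. If $K$ is contractible, a map $C\to K$ is homotopic to a constant map, which extends over $D$; apply homotopy extension. ∎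

**Fact 3.2.** (Huber) $H^n(D;G)=[D,K(G,n)]$ naturally for compacta $D$ and $n\ge1$. Consequently, *if $H^{n+1}(D,C;G)=0$, then every map $C\to K(G,n)$ extends over $D$.* Also
$$H^q(D\times D^j,\ D\times S^{j-1}\cup C\times D^j;\,G)\cong H^{q-j}(D,C;G). \tag{3.1}$$

The first and last statements are textbook facts. For the consequence: by exactness $H^n(D;G)\to H^n(C;G)$ is onto, so the given map is homotopic to the restriction of a map on $D$, and Fact 3.1 finishes. We use $S^{-1}=\emptyset$ and $D^0=\mathrm{pt}$ throughout.

**Fact 3.3.** If $X$ is a compactum and $\dim_GX\le n$, then $H^i(Z,B;G)=0$ for all closed $B\subset Z\subset X$ and all $i>n$.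

*Proof.* We have $\text{e-dim}\,X\le K(G,n)$. A closed subset of $Z$ is closed in $X$, so $\text{e-dim}\,Z\le K(G,n)$, that is, $\dim_GZ\le n$. This is the case $i=n+1$.

Suppose the claim holds in degree $i\ge n+1$, and let $\alpha\in H^{i+1}(Z,B;G)$. The direct limit of $H^{i+1}(Z',Z'\cap B;G)$ over the closed neighborhoods $Z'$ of a point $z$ is $H^{i+1}(\{z\},\{z\}\cap B;G)=0$, by continuity of Čech cohomology. So each point has a closed neighborhood $Z'$ in $Z$ with $\alpha|(Z',Z'\cap B)=0$. Cover $Z$ by finitely many such sets. In the relative Mayer–Vietoris sequence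
$$H^i(Z_1\cap Z_2,Z_1\cap Z_2\cap B)\to H^{i+1}(Z_1\cup Z_2,(Z_1\cup Z_2)\cap B)\to\bigoplus_{j=1,2}H^{i+1}(Z_j,Z_j\cap B)$$
the first term is $0$. So if $\alpha$ restricts to $0$ on $Z_1$ and on $Z_2$, it restricts to $0$ on $Z_1\cup Z_2$; induction over the finite cover gives $\alpha=0$. ∎

**Fact 3.4.** Let $X$ be a compactum. If $0\to G'\to G\to G''\to0$ is exact and $\dim_{G'}X,\dim_{G''}X\le n$, then $\dim_GX\le n$. If $G=\varinjlim G_i$ and all $\dim_{G_i}X\le n$, then $\dim_GX\le n$.

The first part is the exact sequence $H^{n+1}(X,A;G')\to H^{n+1}(X,A;G)\to H^{n+1}(X,A;G'')$; the second holds because Čech cohomology of compact pairs commutes with direct limits of coefficients.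

## 4. Bockstein arithmetic

Here $Z_p$ is the cyclic group of order $p$, $Z_{p^\infty}=\mathbb Z[1/p]/\mathbb Z$, and $\mathbb Z_{(p)}$ is $\mathbb Z$ localized at $p$. For a set $S$ of primes, $\mathbb Z_S\subset\mathbb Q$ is the subring in which the primes *outside* $S$ are inverted. $\mathrm{Tor}\,G$ is the torsion subgroup of $G$ and $\mathrm{Tor}_pG$ its $p$-primary part. A group is *uniquely $p$-divisible* if multiplication by $p$ is bijective on it; for instance $\mathbb Z[1/p]$ is uniquely $p$-divisible, while $Z_{p^\infty}$ is $p$-divisible but not uniquely.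

For a compactum $X$ let $d_{\mathbb Q},d_p,d_{p^\infty},d_{(p)}\in\{0,1,\dots,\infty\}$ denote $\dim_GX$ for $G=\mathbb Q,Z_p,Z_{p^\infty},\mathbb Z_{(p)}$. For the cube $X=I^r$ all of them equal $r$, because $H^r(I^r,\partial I^r;G)=G$ and $\dim_G X\le\dim X=r$.

**Lemma 4.1.** For every compactum and every prime $p$:
$$d_{p^\infty}\le d_p\le d_{p^\infty}+1, \tag{4.1}$$
$$d_{\mathbb Q}\le d_{(p)},\qquad d_p\le d_{(p)}, \tag{4.2}$$
$$d_{(p)}\le\max(d_{\mathbb Q},\,d_{p^\infty}+1), \tag{4.3}$$
$$d_{p^\infty}\le\max(d_{\mathbb Q},\,d_{(p)}-1). \tag{4.4}$$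

*Proof.* $Z_{p^\infty}$ is a direct limit of the groups $Z_{p^k}$, which are iterated extensions of $Z_p$; so $d_{p^\infty}\le d_p$ by Fact 3.4. $\mathbb Q$ is a direct limit of copies of $\mathbb Z_{(p)}$; so $d_{\mathbb Q}\le d_{(p)}$. For the other inequalities we may assume that the right-hand side is finite. We use exact pieces for pairs $(X,A)$ in which the outer terms vanish by Fact 3.3.

- From $0\to Z_p\to Z_{p^\infty}\xrightarrow{p}Z_{p^\infty}\to0$: $H^{n+1}(Z_{p^\infty})\to H^{n+2}(Z_p)\to H^{n+2}(Z_{p^\infty})$ with $n=d_{p^\infty}$. So $d_p\le n+1$.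
- From $0\to\mathbb Z_{(p)}\xrightarrow{p}\mathbb Z_{(p)}\to Z_p\to0$: $H^{n+1}(\mathbb Z_{(p)})\to H^{n+1}(Z_p)\to H^{n+2}(\mathbb Z_{(p)})$ with $n=d_{(p)}$. So $d_p\le n$.
- From $0\to\mathbb Z_{(p)}\to\mathbb Q\to Z_{p^\infty}\to0$: $H^n(Z_{p^\infty})\to H^{n+1}(\mathbb Z_{(p)})\to H^{n+1}(\mathbb Q)$ with $n=\max(d_{\mathbb Q},d_{p^\infty}+1)$. Here $n>d_{p^\infty}$ and $n+1>d_{\mathbb Q}$, so $d_{(p)}\le n$.
- From the same sequence: $H^{n+1}(\mathbb Q)\to H^{n+1}(Z_{p^\infty})\to H^{n+2}(\mathbb Z_{(p)})$ with $n=\max(d_{\mathbb Q},d_{(p)}-1)$. Here $n+1>d_{\mathbb Q}$ and $n+2>d_{(p)}$, so $d_{p^\infty}\le n$. ∎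

We recall **Bockstein's theorem** (Kuz'minov, *Homological dimension theory*, Russian Math. Surveys 23 (1968); Dranishnikov, *Cohomological dimension theory of compact metric spaces*): for compacta, $\dim_GX=\sup_{H\in\sigma(G)}\dim_HX$, where

- $\mathbb Z_{(p)}\in\sigma(G)$ iff $G/\mathrm{Tor}\,G$ is not $p$-divisible;
- $Z_p\in\sigma(G)$ iff $\mathrm{Tor}_pG$ is not $p$-divisible;
- $Z_{p^\infty}\in\sigma(G)$ iff $\mathrm{Tor}_pG\ne0$ is $p$-divisible;
- $\mathbb Q\in\sigma(G)$ iff $G/\mathrm{Tor}\,G\ne0$ is divisible.

**Criterion 4.2.** $\dim_GX\le n$ if and only if [$G\otimes\mathbb Q\ne0\Rightarrow d_{\mathbb Q}\le n$] and, for every prime $p$,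

- (a) $G/\mathrm{Tor}\,G$ not $p$-divisible $\Rightarrow d_{(p)}\le n$;
- (b) $\mathrm{Tor}_pG$ not $p$-divisible $\Rightarrow d_p\le n$;
- (c) $\mathrm{Tor}_pG\ne0\Rightarrow d_{p^\infty}\le n$.

*Proof.* These conditions include Bockstein's. Conversely, assume Bockstein's. If $G\otimes\mathbb Q\ne0$ and $\mathbb Q\notin\sigma(G)$, then $G/\mathrm{Tor}\,G$ is not $p$-divisible for some $p$, and $d_{\mathbb Q}\le d_{(p)}\le n$ by (4.2). If $\mathrm{Tor}_pG\neq0$ and $Z_{p^\infty}\notin\sigma(G)$, then $Z_p\in\sigma(G)$ and $d_{p^\infty}\le d_p\le n$ by (4.1). ∎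

Consequences that we use constantly:

- (4.5) $\dim_{\mathrm{Tor}_pG}X\le\dim_GX$: the only conditions for $\mathrm{Tor}_pG$ are (b) and (c) at $p$, and they are among those for $G$.
- (4.6) $\dim_{G\otimes\mathbb Z_S}X\le\dim_GX$, by Fact 3.4, as $G\otimes\mathbb Z_S$ is a direct limit of copies of $G$.
- (4.7) $G\otimes Z_{p^\infty}$ is $p$-primary and divisible, and it is $0$ iff $G/\mathrm{Tor}\,G$ is $p$-divisible. So, if it is nonzero, its dimension condition is just $d_{p^\infty}\le n$.

For (4.7): $\mathrm{Tor}\,G\otimes Z_{p^\infty}=0$, since if $Nt=0$ and $z=Nz'$ then $t\otimes z=Nt\otimes z'=0$. Hence $G\otimes Z_{p^\infty}=H\otimes Z_{p^\infty}$ with $H=G/\mathrm{Tor}\,G$ torsion-free, and this is $H[1/p]/H$, which is $0$ iff $H$ is $p$-divisible.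

Finally, tensor $0\to\mathbb Z\to\mathbb Z[1/p]\to Z_{p^\infty}\to0$ and $0\to\mathbb Z_{(p)}\to\mathbb Q\to Z_{p^\infty}\to0$ with $G$. Since the Tor functor satisfies $\mathrm{Tor}(G,Z_{p^\infty})=\mathrm{Tor}_pG$ and vanishes on $\mathbb Z[1/p]$ and $\mathbb Q$, the maps
$$G\to G[1/p]\qquad\text{and}\qquad G\otimes\mathbb Z_{(p)}\to G\otimes\mathbb Q \tag{4.8}$$
*both* have kernel $\mathrm{Tor}_pG$ and cokernel $G\otimes Z_{p^\infty}$.

## 5. Localization, and three complexes tested by hand

**Fact 5.1** (Sullivan; Hilton–Mislin–Roitberg). For a simply connected complex $L$ and a set $S$ of primes there are a simply connected complex $L_S$ and a map $L\to L_S$ that induces $G\to G\otimes\mathbb Z_S$ on all $\pi_k$ and $H_k$, $k\ge1$. We write $L_{\mathbb Q}=L_\emptyset$ and $L_{(p)}=L_{\{p\}}$.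

For example, $K(G,n)_S=K(G\otimes\mathbb Z_S,n)$ for $n\geq 2$.

*Eilenberg–MacLane complexes.* Let $L=K(G,n)$, $n\ge2$. Condition (3) says $\dim_GX\le n$, and this is equivalent to (1) for every compactum. No tower is needed when there is one homotopy group.

*Spheres.* Let $L=S^n$, $n\ge2$. Condition (2) is $\dim_{\mathbb Z}X\le n$. Condition (3) contains $\dim_{\pi_n(S^n)}X=\dim_{\mathbb Z}X\le n$. Conversely, if $\dim_{\mathbb Z}X\le n$, then all $d_{(p)}\le n$ by Criterion 4.2, hence all $d_p,d_{p^\infty},d_{\mathbb Q}\le n$, hence
$$\dim_{\mathbb Z}X\le n\ \Rightarrow\ \dim_GX\le n\text{ for every abelian group }G. \tag{5.1}$$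
Since $\pi_k(S^n)=0$ for $0<k<n$, (3) follows. So (2)⇔(3) by hand, while (1) says $\dim X\le n$. For an infinite-dimensional compactum with $\dim_{\mathbb Z}X\le n$, (2) and (3) hold and (1) fails.

*A case with a shift.* Let $L=K(Z_{p^\infty},n)$, $n\ge2$. Condition (3) is $d_{p^\infty}\le n$. As for (2): $L_{\mathbb Q}$ and $L_{(q)}$, $q\ne p$, have trivial homotopy, so $H_j(L)\otimes\mathbb Q=0$ and $H_j(L)\otimes\mathbb Z_{(q)}=0$, and every $H_j(L)$, $j\ge1$, is $p$-primary. Also $H_j(L)=0$ for $0<j<n$ and $H_n(L)=Z_{p^\infty}$. So (2) implies $d_{p^\infty}\le n$. Conversely, the homology groups in degrees $j>n$ need at most $d_p\le j$, and $d_p\le d_{p^\infty}+1\le n+1\le j$. Again (2)⇔(3), and now an inequality with a "$+1$" was needed. Proposition 11.1 is the general form of this bookkeeping.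

## 6. Gluing sections over a $C$-space by colored simplices

This section constructs global sections from local ones. Let us first see why the usual gluing is a problem. Take local sections over the members of a cover and try to join them by maps over the simplices of the nerve. Each time one passes to a simplex of higher dimension, the open sets must be shrunk. If no bound for the dimension of the nerve is available in advance, one does not know how many shrinkings to prepare for.

The remedy is to choose a *sequence* of covers $\mathcal U_1,\mathcal U_2,\dots$, the $n$-th cover having color $n$. A simplex may use each color at most once. When color $n$ is introduced, only the finitely many simplices of colors less than $n$ are present, so only finitely many shrinkings are needed. All joining maps are prepared *before* the $C$-property is applied. The families $\mathcal V_n$ are disjoint, so at each point every color is used at most once, and the prepared maps fit.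

**Lemma 6.1.** Let $X$ be a compact metrizable $C$-space and $p:E\to X$ a map such that

(LC) for every $i\ge0$, $x\in X$, open $O\ni x$ and map $s:O\times S^{i-1}\to E$ over $X$, there are an open $O'$ with $x\in O'\subset O$ and a map $O'\times D^i\to E$ over $X$ that extends $s|O'\times S^{i-1}$.

Let $A\subset X$ be closed and $\sigma$ a section of $p$ over an open set $W\supset A$. Then $p$ has a section $s$ with $s|A=\sigma|A$.

(For $i=0$, (LC) says that there is a local section near every point.)

*Proof.* **Step 1: notation for the data to be prepared.** Choose $W_1$ open with $A\subset W_1\subset\overline{W_1}\subset W$. We shall construct finite open families $\mathcal U_n=\{U_{n,\alpha}\}_{\alpha\in I_n}$, $n\ge0$, with $\mathcal U_0=\{W_1\}$ and with $\mathcal U_n$ a cover of $X$ for $n\ge1$. A *colored simplex* $\tau$ is a finite set of pairs $(j,\alpha)$, $\alpha\in I_j$, with distinct colors $j$. Let $\Delta^\tau$ be the simplex with vertex set $\tau$, and put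
$$C_\tau=\bigcap_{(j,\alpha)\in\tau}\overline{U_{j,\alpha}},\qquad C_\emptyset=O_\emptyset=X.$$
Along with the covers we construct, for $\tau\ne\emptyset$, open sets $O_\tau\supset C_\tau$ and maps $s_\tau:O_\tau\times\Delta^\tau\to E$ over $X$ such that
$$\text{for }\emptyset\ne\rho\subset\tau:\quad O_\tau\subset O_\rho\quad\text{and}\quad s_\tau=s_\rho\text{ on }O_\tau\times\Delta^\rho. \tag{6.1}$$
For the single simplex of color $0$ take $O=W\supset\overline{W_1}$ and $s=\sigma$.

**Step 2: introducing color $n$.** This step builds the inductive data near a point $x$ and then uses compactness. Suppose everything is done for colors less than $n$, where $n\ge1$. Let $K_x$ be the set of colored simplices $\tau$ (including $\emptyset$) with colors less than $n$ and $x\in C_\tau$. It is finite and closed under passing to faces, and $x\in C_\tau\subset O_\tau$ for $\tau\in K_x$. Let $v=(n,x)$ be a new vertex.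

We go through $\tau\in K_x$ in order of increasing dimension, beginning with $\emptyset$, and define $s_{\tau\cup v}$ over $O\times\Delta^{\tau\cup v}$, where $O\subset\bigcap_{\tau\in K_x}O_\tau$ is an open neighborhood of $x$ that is shrunk at each step. The boundary $\partial\Delta^{\tau\cup v}$ is the union of $\Delta^\tau$ and the faces $\Delta^{\rho\cup v}$ with $\rho\subsetneq\tau$. On $O\times\partial\Delta^{\tau\cup v}$ the map is already given by $s_\tau$ and the $s_{\rho\cup v}$. These agree on common faces: on $\Delta^\rho$ both $s_\tau$ and $s_{\rho\cup v}$ equal $s_\rho$, and $s_{\rho\cup v},s_{\rho'\cup v}$ both equal $s_{(\rho\cap\rho')\cup v}$ on the common face containing $v$. So they form a continuous map on $O\times\partial\Delta^{\tau\cup v}\cong O\times S^{i-1}$ with $i=|\tau|$. Extend it by (LC) over a smaller $O$.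

After finitely many steps we have one open $O_{n,x}\ni x$ over which all $s_{\tau\cup v}$, $\tau\in K_x$, are defined. Shrink it further so that it misses each of the finitely many sets $\overline{U_{j,\alpha}}$ ($j<n$) that do not contain $x$. Choose open $U_{n,x}\ni x$ with $\overline{U_{n,x}}\subset O_{n,x}$, and a finite set $I_n\subset X$ such that $\{U_{n,x}\}_{x\in I_n}$ covers $X$.

**Step 3: checking the requirements for color $n$.** For $\tau$ with colors less than $n$ and $x\in I_n$ put $O_{\tau\cup(n,x)}=O_{n,x}$ if $\tau\in K_x$, and $O_{\tau\cup(n,x)}=\emptyset$ otherwise. If $\tau\in K_x$, then $C_{\tau\cup(n,x)}\subset\overline{U_{n,x}}\subset O_{n,x}$. If $\tau\notin K_x$, some $\overline{U_{j,\alpha}}$ with $(j,\alpha)\in\tau$ misses $x$, hence misses $O_{n,x}$, and $C_{\tau\cup(n,x)}=\emptyset$. For (6.1), let $\tau\in K_x$. A face in $\tau$ is some $\rho$ with $O_{n,x}\subset O_\tau\subset O_\rho$ (when $\rho\neq\emptyset$). A face containing $v$ is $\rho\cup v$ with $\rho\in K_x$ and the same set $O_{n,x}$. The maps agree on faces by construction.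

**Step 4: applying the $C$-property.** Apply it to $(\mathcal U_n)_{n\ge1}$: we get disjoint open families $\mathcal V_n$ that refine $\mathcal U_n$ and together cover $X$. The sets $W_1$ (color $0$) and $V\setminus A$, $V\in\mathcal V_n$ (color $n\ge1$), form an open cover of $X$, indexed so that each member carries a color. Take a finite subcover $\mathcal V$, keeping $W_1$ in it. Each $V\in\mathcal V$ has its color $n_V$ and a choice of $\alpha_V$ with $V\subset U_{n_V,\alpha_V}$. Distinct members of the same color are disjoint.

**Step 5: the section.** We read a point of a simplex off a partition of unity. Let $\{\varphi_V\}$ be one with $\operatorname{supp}\varphi_V\subset V$. For $\mathcal W\subset\mathcal V$ let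
$$Y_{\mathcal W}=\bigcap_{V\in\mathcal W}\operatorname{supp}\varphi_V\ \cap\bigcap_{V\notin\mathcal W}\varphi_V^{-1}(0).$$
These finitely many closed sets cover $X$ (take $\mathcal W=\{V:\varphi_V(x)>0\}$), and $Y_\emptyset=\emptyset$ because $\sum\varphi_V=1$. If $Y_{\mathcal W}\ne\emptyset$, the members of $\mathcal W$ have a common point, so their colors are distinct and $\tau_{\mathcal W}=\{(n_V,\alpha_V):V\in\mathcal W\}$ is a colored simplex. Moreover $Y_{\mathcal W}\subset\bigcap_{V\in\mathcal W}V\subset C_{\tau_{\mathcal W}}\subset O_{\tau_{\mathcal W}}$. On $Y_{\mathcal W}$ define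
$$s(x)=s_{\tau_{\mathcal W}}\Big(x,\ \sum_{V\in\mathcal W}\varphi_V(x)\,(n_V,\alpha_V)\Big).$$
Let $\mathcal W_+=\{V:\varphi_V(x)>0\}\subset\mathcal W$. The point of the simplex lies in $\Delta^{\tau_{\mathcal W_+}}$, so by (6.1) the value is $s_{\tau_{\mathcal W_+}}$ at the same point; it does not depend on $\mathcal W$. Hence the definitions agree on overlaps, and $s$ is continuous, being continuous on each member of a finite closed cover. It is a section because the $s_\tau$ are maps over $X$. On $A$ all $\varphi_V$ with $V\ne W_1$ vanish, so $\varphi_{W_1}=1$ and $s|A=\sigma|A$. ∎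

## 7. The Moore–Postnikov tower of a map of simply connected complexes

This section builds the space $Y_\infty$ of Section 1. Let $g:L\to Y$ be a map of simply connected complexes, $F$ its homotopy fiber and $\pi_k=\pi_k(F)$. The exact sequence of $g$ shows that $F$ is connected and that $\pi_1$ is a quotient of $\pi_2(Y)$, hence abelian. A map is called *$k$-connected* if its homotopy fiber is $(k-1)$-connected.

**Construction 7.1.** There are spaces $Y_k$ and maps $g_k:L\to Y_k$, $k\ge0$, with $Y_0=Y$, $g_0=g$, and Hurewicz fibrations $Y_k\to Y_{k-1}$ that carry $g_k$ to $g_{k-1}$, such that $Y_k$ is simply connected and of CW homotopy type, $g_k$ is $(k+1)$-connected, and its homotopy fiber $F_k$ has $\pi_i(F_k)\cong\pi_i$ for $i>k$. For $k\ge1$,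
$$Y_k=\{(y,\gamma)\in Y_{k-1}\times K^I:\gamma(0)=*,\ \gamma(1)=\kappa(y)\},\qquad K=K(\pi_k,k+1), \tag{7.1}$$
for some map $\kappa:Y_{k-1}\to K$.

**Step 1: choosing $\kappa$.** The map $\kappa$ has to detect exactly the first homotopy group of $F_{k-1}$. Let $k\ge1$ and suppose that $g_{k-1}$ is as required. Let $\mathrm{Cyl}$ be its mapping cylinder. The pair $(\mathrm{Cyl},L)$ is $k$-connected and both spaces are simply connected, so by relative Hurewicz $H_i(\mathrm{Cyl},L)=0$ for $i\le k$ and
$$H_{k+1}(\mathrm{Cyl},L)\cong\pi_{k+1}(\mathrm{Cyl},L)\cong\pi_k(F_{k-1})\cong\pi_k.$$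
By universal coefficients the singular cohomology group $H^{k+1}(\mathrm{Cyl},L;\pi_k)$ is $\mathrm{Hom}(\pi_k,\pi_k)$. We want to represent the identity by a map. The quotient $\mathrm{Cyl}/L$ is the mapping cone of $g_{k-1}$, and it is well pointed. It has CW homotopy type: compose $g_{k-1}$ with a homotopy equivalence from $Y_{k-1}$ to a CW complex, and then pass to a homotopic cellular map; the cone of the latter is a CW complex. Hence $H^{k+1}(\mathrm{Cyl},L;\pi_k)=\tilde H^{k+1}(\mathrm{Cyl}/L;\pi_k)=[\mathrm{Cyl}/L,K]_*$, where $*$ is a base vertex of $K$. So the identity of $\pi_k$ is represented by a map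
$$\Phi:(\mathrm{Cyl},L)\to(K,*).$$
Its class is the composite of $\Phi_*:H_{k+1}(\mathrm{Cyl},L)\to H_{k+1}(K,*)$ with the identification $H_{k+1}(K,*)\cong\pi_{k+1}(K)=\pi_k$. Since this composite is an isomorphism, naturality of the Hurewicz map shows that
$$\Phi_*:\pi_{k+1}(\mathrm{Cyl},L)\to\pi_{k+1}(K)\ \text{ is an isomorphism.} \tag{7.2}$$
Put $\kappa=\Phi|Y_{k-1}$, define $Y_k$ by (7.1), and let
$$g_k(l)=(g_{k-1}(l),\ \Phi([l,\cdot])),$$
where $[l,t]$, $t\in I$, runs in $\mathrm{Cyl}$ from $l$ to $g_{k-1}(l)$. The path $\Phi([l,\cdot])$ starts at $*$ because $\Phi(L)=*$, and ends at $\kappa(g_{k-1}(l))$. So $g_k$ is a strict lift of $g_{k-1}$. The projection $Y_k\to Y_{k-1}$ is a pullback of the path fibration of $K$, hence a Hurewicz fibration; its fibers are homotopy equivalent to $\Omega K$, a space of type $K(\pi_k,k)$, and are connected.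

**Step 2: $Y_k$ has CW homotopy type.** This allows the induction to continue. $Y_k$ is the homotopy fiber of $\kappa$. Up to homotopy equivalence we may replace $\kappa$ by the inclusion of a subcomplex $Y'\subset K'$, where $Y'\simeq Y_{k-1}$ is a CW complex and $K'\simeq K$ is the mapping cylinder of a cellular map $Y'\to K$. So $Y_k$ is homotopy equivalent to the space of maps $(I;0,1)\to(K';*,Y')$, which has CW homotopy type by Milnor (*On spaces having the homotopy type of a CW-complex*, Theorem 3).

**Step 3: connectivity of $g_k$.** The composite $L\to Y_k\to Y_{k-1}$ gives a fiber sequence $F_k\to F_{k-1}\to\Omega K$. To identify the second map, regard a point of $F_{k-1}$ as a pair $(l,\beta)$ with $\beta$ a path in $Y_{k-1}$ from $g_{k-1}(l)$ to the base point $y_0$. It is sent to the path $\Phi([l,\cdot])$ followed by $\kappa\beta$, that is, to the image under $\Phi$ of the path $[l,\cdot]$ followed by $\beta$, which runs in $\mathrm{Cyl}$ from $L$ to $y_0$. Since $F_{k-1}$ is equivalent to the space of paths in $\mathrm{Cyl}$ from $L$ to $y_0$, on $\pi_k$ the map is, up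 to sign, (7.2), an isomorphism. As $\Omega K$ has only the homotopy group $\pi_k$, the exact sequence gives that $F_k$ is $k$-connected and $\pi_i(F_k)\cong\pi_i(F_{k-1})\cong\pi_i$ for $i>k$. So $g_k$ is $(k+1)$-connected; since $k+1\ge2$, it induces an isomorphism on $\pi_1$, and $Y_k$ is simply connected. ∎

**The limit.** Let $Y_\infty=\varprojlim Y_k$ and $g_\infty=\lim g_k:L\to Y_\infty$. For fixed $j$, $\pi_j(g_k)$ is an isomorphism for $k\ge j$, so the tower $\pi_j(Y_k)$ is eventually constant. By Milnor's $\lim^1$ sequence for towers of fibrations,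
$$*\to{\varprojlim}^1\pi_{j+1}(Y_k)\to\pi_j(Y_\infty)\to\varprojlim\pi_j(Y_k)\to*,$$
where the $\lim^1$ terms vanish. So $Y_\infty$ is path connected and $g_\infty$ is a weak homotopy equivalence, as Section 1 requires.

**Lemma 7.2.** Let $C$ be closed in a compactum $D$.

(P1) For finite $n\geq0$, every map $C\to Y_n$ extends over a neighborhood of $C$ in $D$.

(P2) If $k\ge1$ and $H^{k+1}(D,C;\pi_k)=0$, then for every map $a:D\to Y_{k-1}$, every lift of $a|C$ to $Y_k$ extends to a lift of $a$.

*Proof.* A map into $Y_k$ is a map $a$ into $Y_{k-1}$ together with a map $D\times I\to K$ that is $*$ on $D\times\{0\}$ and $\kappa a$ on $D\times\{1\}$.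

(P1) For $n=0$ this is Fact 3.1. Inductively, extend the $Y_{n-1}$-component over a closed neighborhood $D'$ of $C$. The path component is a map on $C\times I$; together with the prescribed maps on $D'\times\{0,1\}$ it extends over a neighborhood of $D'\times\{0,1\}\cup C\times I$ in $D'\times I$, by Fact 3.1. By compactness of $I$ this neighborhood contains $D''\times I$ for some neighborhood $D''$ of $C$.

(P2) We must extend a map $D\times\{0,1\}\cup C\times I\to K(\pi_k,k+1)$ over $D\times I$. By Fact 3.2 this is possible, since by (3.1) $H^{k+2}(D\times I,D\times\{0,1\}\cup C\times I;\pi_k)\cong H^{k+1}(D,C;\pi_k)=0$. ∎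

Note that (P1) is stated for finite $n$ only: each stage of its proof shrinks the neighborhood.

## 8. The Postnikov tower of $L$ alone, and the degree at which it fails

The sensible first attempt at (3)⇒(1) is to take $Y=\mathrm{pt}$. Then $\pi_k=\pi_k(L)$ and the tower is the Postnikov tower of $L$. Let $u:A\to L$ be given. Condition (3) says that $H^{k+1}(X,A;\pi_k)=0$ for all $k\geq 1$, so (P2) yields successive maps $v_k:X\to Y_k$ with $v_k|A=g_ku$, and in the limit $v_\infty:X\to Y_\infty$ with $v_\infty|A=g_\infty u$. So $u$ extends as a map into $Y_\infty$, and the question is how to return to $L$. We form $E$ as in (1.1), and want to apply Lemma 6.1.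

Let us try to verify (LC). Over a point $x$ there is no problem, as $E_x$ is weakly contractible. The difficulty is to spread the solution to a neighborhood. One has to extend a map into $Y_\infty$ from
$$Z\times\partial(D^i\times I)\cup\{x\}\times D^i\times I \tag{8.1}$$
over $Z'\times D^i\times I$ for some smaller closed neighborhood $Z'$ of $x$. Finitely many stages of the tower can be handled by (P1), at the price of shrinking $Z$. Infinitely many shrinkings may leave only the point $x$. So from some stage on we must lift without shrinking, by (P2), and by (3.1) the group that must vanish is $H^{k-i}(Z',\{x\};\pi_k)$. Condition (3) kills cohomology with coefficients $\pi_k$ in degrees $k+1$ and higher, but not in degree $k-i$. Here the attempt stops.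

If there were a bound $N$ with $\dim_{\pi_k}X\le N$ for *all* $k$, then degree $k-i$ would be fine for $k>N+i$. But (3) allows $\dim_{\pi_k}X$ to grow with $k$. For instance, let $p_2<p_3<\cdots$ be the primes and let $L$ be a simply connected complex with $\pi_k(L)=Z_{p_k}$, $k\ge2$, such as the union of the finite products of countable complexes $K(Z_{p_k},k)$. Condition (3) says $d_{p_k}\le k$ for each $k$, and since no inequality of Lemma 4.1 relates two different primes, none of the facts that we have recalled bounds these numbers uniformly.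

The way around this has two parts. First, we prove the lifting statement for a map $g:L\to Y$ whose fiber *does* have a uniform bound. Second, we break $L\to\mathrm{pt}$ into such maps, by inverting primes one at a time: the fiber of a map that inverts one prime $p$ has $p$-primary homotopy, and for $p$-primary groups Criterion 4.2 involves only $d_p$ and $d_{p^\infty}$.

## 9. Lifting along a map whose fiber has bounded dimension

**Proposition 9.1.** Let $X$ be a compact metrizable $C$-space, $g:L\to Y$ a map of simply connected complexes, $F$ its homotopy fiber (which is connected), $\pi_k=\pi_k(F)$. Assume $\dim_{\pi_k}X\le k$ for all $k\ge1$, and that for some $N<\infty$, $\dim_{\pi_k}X\le N$ for all $k\ge1$. If $A\subset X$ is closed, $u:A\to L$ is a map, and $gu$ extends to a map $X\to Y$, then $u$ extends to a map $X\to L$.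

*Proof.* **Step 1: the map $v_\infty$ and the space $E$.** This step uses the first dimension hypothesis. Take the tower of Section 7. Let $v_0:X\to Y$ extend $gu$. Since $H^{k+1}(X,A;\pi_k)=0$ for $k\ge1$, (P2) yields successive lifts $v_k:X\to Y_k$ with $v_k|A=g_ku$. Let $v_\infty=\lim v_k$; then $v_\infty|A=g_\infty u$. Let $p:E\to X$ be as in (1.1). Its fibers are nonempty and weakly contractible. For compact $T$ and $O\subset X$, a map $O\times T\to E$ over $X$ is a pair $w:O\times T\to L$, $h:O\times T\times I\to Y_\infty$ with $h_0=g_\infty w$ and $h_1(z,\theta)=v_\infty(z)$.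

**Step 2: (LC) holds.** This step uses the bound $N$. Let $s=(w,h)$ be a map $O\times S^{i-1}\to E$ over $X$ and $x\in O$. Let $Z\subset O$ be a closed neighborhood of $x$ in $X$.

Extend $s(x,\cdot):S^{i-1}\to E_x$ to a map $D^i\to E_x$, which is possible by weak contractibility (nonemptiness if $i=0$). This gives $w$ on $\{x\}\times D^i$ and $h$ on $\{x\}\times D^i\times I$.

By Fact 3.1 the map $w:Z\times S^{i-1}\cup\{x\}\times D^i\to L$ extends over a neighborhood in $Z\times D^i$. As $D^i$ is compact, this neighborhood contains $Z_1\times D^i$ for some closed neighborhood $Z_1\subset Z$ of $x$.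

Now $h$ is prescribed, with values in $Y_\infty$, on
$$Z_1\times\partial(D^i\times I)\cup\{x\}\times D^i\times I,$$
namely by $s$ on $Z_1\times S^{i-1}\times I$, by $g_\infty w$ and $v_\infty$ on $Z_1\times D^i\times\{0\}$ and $Z_1\times D^i\times\{1\}$, and as above over $x$. These prescriptions agree where they overlap.

Let $n=N+i$. By (P1) and compactness of $D^i\times I$, the projection of $h$ to $Y_n$ extends over $Z_2\times D^i\times I$ for some closed neighborhood $Z_2\subset Z_1$ of $x$. This is the last shrinking. For $k>n$ lift successively from $Y_{k-1}$ to $Y_k$ by (P2), keeping the prescribed values. Since $D^i\times I\cong D^{i+1}$, (3.1) gives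
$$H^{k+1}\big(Z_2\times D^i\times I,\ Z_2\times\partial(D^i\times I)\cup\{x\}\times D^i\times I;\pi_k\big)\cong H^{k-i}(Z_2,\{x\};\pi_k)=0,$$
the vanishing by Fact 3.3, as $k-i>N\ge\dim_{\pi_k}X$. The limit of these lifts is a map $h:Z_2\times D^i\times I\to Y_\infty$ with the prescribed values. Take $O'=\operatorname{int}Z_2$, the interior in $X$.

**Step 3: a section near $A$.** Lemma 6.1 asks for a section over a neighborhood of $A$, not only over $A$. Extend $u$ to $w:Z\to L$, with $Z$ a closed neighborhood of $A$ (Fact 3.1). A homotopy $h$ from $g_\infty w$ to $v_\infty|Z$ is prescribed on $Z\times\{0,1\}\cup A\times I$, stationary on $A$; this is consistent because $g_\infty u=v_\infty|A$. By (P1) its projection to $Y_N$ extends over $W'\times I$ for a closed neighborhood $W'\subset Z$ of $A$. For $k>N$ lift by (P2); the group is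
$$H^{k+1}(W'\times I,W'\times\{0,1\}\cup A\times I;\pi_k)\cong H^k(W',A;\pi_k)=0.$$
The limit gives a section $\sigma$ over $W=\operatorname{int}W'$ whose $L$-component on $A$ is $u$.

**Step 4: gluing.** Lemma 6.1 gives a section of $E$ over $X$ that equals $\sigma$ on $A$. Its $L$-component is a map $X\to L$ that extends $u$. ∎

**Remark 9.2 (weakly contractible fibers do not suffice).** Let $X$ be an infinite-dimensional compactum with $\dim_{\mathbb Z}X<\infty$, let $n\ge\max(2,\dim_{\mathbb Z}X)$, $L=S^n$, $Y=\mathrm{pt}$. By (5.1), $\dim_GX\le n$ for all $G$; since $\pi_k(S^n)=0$ for $0<k<n$, both dimension hypotheses of Proposition 9.1 hold, with $N=n$. Steps 1–3 of the proof did not use the $C$-property. So for every closed $A$ and $u:A\to S^n$ we have $p:E\to X$ with weakly contractible fibers and (LC), and a section near $A$. If for all $(A,u)$ there were a section over $X$ that agrees with it on $A$, then $\text{e-dim}\,X\le S^n$, that is, $\dim X\le n$, a contradiction. So Lemma 6.1 fails for such $X$, and the $C$-property is used there essentially.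

## 10. Inverting primes one at a time

**Proposition 10.1.** Let $X$ be a compact metrizable $C$-space and $L$ a simply connected complex with $\dim_{\pi_k(L)}X\le k$ for all $k>0$. Then $\text{e-dim}\,X\le L$.

Let $u:A\to L$ be a map with $A\subset X$ closed, and let
$$m=\min\{k:\pi_k(L)\otimes\mathbb Q\ne0\}\in\{2,3,\dots,\infty\}.$$
Then $d_{\mathbb Q}\le m$ by Criterion 4.2.

**Which primes may be inverted.** Inverting $p$ in a complex with homotopy groups $G_k$ produces, by (4.8), a homotopy fiber that involves $G_{k+1}\otimes Z_{p^\infty}$ in degree $k$. To bound its dimension by $k$ we would like to apply (4.4): $d_{p^\infty}\le\max(d_{\mathbb Q},d_{(p)}-1)$. From $\dim_{G_{k+1}}X\le k+1$ we get $d_{(p)}-1\le k$, but $d_{\mathbb Q}\le m$ helps only if $k\ge m$. Here is the danger in a concrete case: for $X=I^n$, $n\ge2$, and $K(\mathbb Z,n)\to K(\mathbb Z[1/p],n)$ the fiber is $K(Z_{p^\infty},n-1)$, and $d_{p^\infty}=n>n-1$, so Proposition 9.1 does not apply although $\dim_{\mathbb Z}X\le n$. So we do not invert primes that act nontrivially in degrees $\le m$: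

- if $m<\infty$, let $P$ be the set of primes $p$ such that $\pi_k(L)$ is not uniquely $p$-divisible for some $k\le m$;
- if $m=\infty$, let $P=\emptyset$.

It will turn out that the primes in $P$ are harmless for the uniform bound.

*Proof of Proposition 10.1.* **Step 1: the telescope.** This builds a complex in which all primes outside $P$ are inverted, in stages. Let $q_1,q_2,\dots$ be the (finite or infinite) list of primes not in $P$. Let $L_0=L$, and let $\lambda_n:L_{n-1}\to L_n$ be a cellular map that is a localization inverting $q_n$ ($\lambda_n=\mathrm{id}$ if the list has ended). Let $\mathrm{Tel}$ be the mapping telescope. It is a simply connected complex with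
$$\pi_k(\mathrm{Tel})=\varinjlim_n\pi_k(L_n)=\pi_k(L)\otimes\mathbb Z_P.$$

**Step 2: $u:A\to L_0\subset\mathrm{Tel}$ extends to $X\to\mathrm{Tel}$.** If $m=\infty$, all $\pi_k(L)$ are torsion and $\mathbb Z_P=\mathbb Q$, so $\mathrm{Tel}$ has trivial homotopy groups and is contractible; the extension exists by Fact 3.1.

Let $m<\infty$. We look for a uniform bound. For $p\in P$ choose $k\le m$ with $G=\pi_k(L)$ not uniquely $p$-divisible. There are two possibilities.

- $\mathrm{Tor}_pG\ne0$. Then $d_{p^\infty}\le k$ by Criterion 4.2(c).
- $\mathrm{Tor}_pG=0$ and $G\ne pG$. Then $\mathrm{Tor}\,G$ is $p$-divisible, so $G/\mathrm{Tor}\,G$ is not $p$-divisible (otherwise $G$ would be). Hence $d_{(p)}\le k$, and $d_{p^\infty}\le d_p\le d_{(p)}\le k$ by (4.1), (4.2).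

So for every $p\in P$ we have $d_{p^\infty}\le m$, hence $d_p\le m+1$ by (4.1) and $d_{(p)}\le\max(d_{\mathbb Q},m+1)=m+1$ by (4.3). A $\mathbb Z_P$-module $G$ is uniquely $q$-divisible for $q\notin P$, so $\mathrm{Tor}_qG=0$ and $G/\mathrm{Tor}\,G$ is $q$-divisible, and these $q$ impose no condition in Criterion 4.2. Therefore $\dim_GX\le m+1$ for every $\mathbb Z_P$-module $G$. Also $\dim_{\pi_k(L)\otimes\mathbb Z_P}X\le\dim_{\pi_k(L)}X\le k$ by (4.6). So Proposition 9.1 applies to $\mathrm{Tel}\to\mathrm{pt}$ with $N=m+1$ and gives the extension.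

**Step 3: back to a finite stage.** Compactness makes only finitely many primes matter. The image of $X$ is compact, hence lies in a finite stage $\mathrm{Tel}_n$ of the telescope. The retraction $\mathrm{Tel}_n\to L_n$ restricts to $\lambda_n\cdots\lambda_1$ on $L_0$. Composing with it, we get a map $X\to L_n$ that extends $\lambda_n\cdots\lambda_1u$.

**Step 4: descent by one prime.** Let $1\le i\le n$, and suppose that $\lambda_i\cdots\lambda_1u$ extends to $X\to L_i$. We show that $\lambda_{i-1}\cdots\lambda_1u$ extends to $X\to L_{i-1}$. Going down from $i=n$ to $i=1$ then gives an extension $X\to L_0=L$ of $u$.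

If $\lambda_i=\mathrm{id}$ there is nothing to show. Otherwise let $p=q_i\notin P$ and $G_k=\pi_k(L_{i-1})$. This is a localization of $\pi_k(L)$, so $\dim_{G_k}X\le k$ by (4.6). Let $F$ be the homotopy fiber of $\lambda_i$. Since $\lambda_i$ induces $G_k\to G_k[1/p]$, its long exact sequence and (4.8) give
$$0\to G_{k+1}\otimes Z_{p^\infty}\to\pi_k(F)\to\mathrm{Tor}_pG_k\to0\qquad(k\ge1). \tag{10.1}$$
We apply Proposition 9.1 to $g=\lambda_i$ and the map $\lambda_{i-1}\cdots\lambda_1u$. Its two dimension hypotheses are checked as follows.

*(i) $\dim_{\pi_k(F)}X\le k$.* First, $\dim_{\mathrm{Tor}_pG_k}X\le\dim_{G_k}X\le k$ by (4.5).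

- If $m=\infty$, then $G_{k+1}$ is torsion, so $G_{k+1}\otimes Z_{p^\infty}=0$ by (4.7), and (10.1) gives the claim.
- If $m<\infty$ and $k<m$, then $G_k$ and $G_{k+1}$ are uniquely $p$-divisible, since $p\notin P$ and $k+1\le m$. Both outer terms of (10.1) vanish, and $\pi_k(F)=0$.
- If $m<\infty$ and $k\ge m$, and $G_{k+1}\otimes Z_{p^\infty}\ne0$, then $G_{k+1}/\mathrm{Tor}\,G_{k+1}$ is not $p$-divisible, so $d_{(p)}\le k+1$. By (4.4), $d_{p^\infty}\le\max(d_{\mathbb Q},k)\le\max(m,k)=k$. By (4.7), $X$ has dimension at most $k$ with respect to $G_{k+1}\otimes Z_{p^\infty}$ (trivially so if this group is $0$). Apply Fact 3.4 to (10.1).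

*(ii) Uniform bound.* All $\pi_k(F)$ are $p$-primary by (10.1). If all vanish, take $N=0$. Otherwise some $\pi_{k_0}(F)\ne0$; by (i) and Criterion 4.2(c), $d_{p^\infty}\le k_0$, so $d_p\le k_0+1$ by (4.1). For $p$-primary groups only (b) and (c) at $p$ matter, so $\dim_{\pi_k(F)}X\le N:=k_0+1$ for all $k$.

So Proposition 9.1 applies and the descent is proved. ∎

In the example of Section 8, where $\pi_k(L)=Z_{p_k}$ for $k\ge2$, we have $m=\infty$, $P=\emptyset$ and a contractible telescope. With the primes in increasing order, $q_i=p_{i+1}$, and $\lambda_i$ has homotopy fiber with the single homotopy group $Z_{q_i}$ in degree $i+1$, so $N=i+1$ serves at this stage. No bound serves all stages, and none is needed.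

## 11. Homology groups versus homotopy groups

**Proposition 11.1.** For every compactum $X$ and simply connected complex $L$, conditions (2) and (3) of Theorem 2.5 are equivalent.

The plan is to translate each condition by Criterion 4.2 into conditions at $\mathbb Q$ and at each prime $p$, and to show that each of these depends only on the *first* group where something happens; Hurewicz then says that this first group is the same for homology and homotopy.

*Proof.* **Step 1: separating the primes.** Let $G_*$ be $H_*(L)$ or $\pi_*(L)$, so $G_1=0$. Let $m=\min\{k\ge1:G_k\otimes\mathbb Q\ne0\}\in\{2,3,\dots,\infty\}$. By Hurewicz for $L_{\mathbb Q}$ it is the same for both choices. By Criterion 4.2, "$\dim_{G_k}X\le k$ for all $k>0$" is equivalent to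

- $R$: $d_{\mathbb Q}\le m$; together with
- $R_p$, for each prime $p$: for all $k$, ($\mathrm a_k$) $G_k/\mathrm{Tor}\,G_k$ not $p$-divisible $\Rightarrow d_{(p)}\le k$; ($\mathrm b_k$) $\mathrm{Tor}_pG_k$ not $p$-divisible $\Rightarrow d_p\le k$; ($\mathrm c_k$) $\mathrm{Tor}_pG_k\ne0\Rightarrow d_{p^\infty}\le k$.

The condition $R$ is the same for both theories. Fix $p$ and assume $R$. It remains to show that $R_p$ has the same meaning for $H_*$ and $\pi_*$.

**Step 2: one relative group that sees all of $R_p$.** Let $M=L_{(p)}$, regard $M\to M_{\mathbb Q}$ as an inclusion, and let $E_k=H_k(M_{\mathbb Q},M)$ or $\pi_k(M_{\mathbb Q},M)$, $k\ge2$. By (4.8) the long exact sequence gives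
$$0\to G_k\otimes Z_{p^\infty}\to E_k\to\mathrm{Tor}_pG_{k-1}\to0\qquad(k\ge2). \tag{11.1}$$
($\pi_2(M_{\mathbb Q},M)$ is abelian, being a quotient of $\pi_2(M_{\mathbb Q})$.) As $M$ and $M_{\mathbb Q}$ are simply connected, the relative Hurewicz theorem leaves two possibilities. Either all $E_k$ vanish for both theories; then by (11.1) and (4.7) every $G_k/\mathrm{Tor}\,G_k$ is $p$-divisible and every $\mathrm{Tor}_pG_k$ is $0$, so $R_p$ is vacuous for both. Or $t=\min\{k:E_k\ne0\}$ and $E:=E_t$ are the same for both theories. In the latter case (11.1) gives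
$$G_k/\mathrm{Tor}\,G_k\text{ is }p\text{-divisible for }k<t,\quad\mathrm{Tor}_pG_k=0\text{ for }k<t-1,\quad E\ne0\text{ is }p\text{-primary}. \tag{11.2}$$
So conditions with $k<t-1$, and ($\mathrm a_{t-1}$), are vacuous. We now distinguish whether rational classes appear before degree $t$.

**Step 3: the case $m\le t-1$.** We claim $R_p\Leftrightarrow\dim_EX\le t-1$. The right side does not depend on the theory.

(⇒) If $G_t\otimes Z_{p^\infty}\ne0$, then $d_{(p)}\le t$ by ($\mathrm a_t$), so $d_{p^\infty}\le\max(m,t-1)=t-1$ by (4.4) and $R$, and $\dim_{G_t\otimes Z_{p^\infty}}X\le t-1$ by (4.7). Also $\dim_{\mathrm{Tor}_pG_{t-1}}X\le t-1$ by ($\mathrm b_{t-1}$), ($\mathrm c_{t-1}$). Apply Fact 3.4 to (11.1) with $k=t$.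

(⇐) As $E\ne0$ is $p$-primary, $d_{p^\infty}\le t-1$ by Criterion 4.2(c). So $d_p\le t$ by (4.1) and $d_{(p)}\le\max(m,t)=t$ by (4.3). Hence ($\mathrm a_k$), ($\mathrm b_k$), ($\mathrm c_k$) hold for $k\ge t$, and ($\mathrm c_{t-1}$) holds. If $\mathrm{Tor}_pG_{t-1}$ is not $p$-divisible, then neither is $E$, which surjects onto it, so $d_p\le t-1$ by Criterion 4.2(b), and ($\mathrm b_{t-1}$) holds. The rest is vacuous.

**Step 4: the case $m\ge t$.** Now the first group of $M$ itself is the right object. For $k<t-1$ we have $G_k\otimes\mathbb Q=0$ and $\mathrm{Tor}_pG_k=0$, so $G_k(M)=G_k\otimes\mathbb Z_{(p)}=0$. Hence $M$ is $(t-2)$-connected and $B:=H_{t-1}(M)\cong\pi_{t-1}(M)$ by Hurewicz (both are $0$ if $t=2$). As $t-1<m$, $G_{t-1}$ is torsion, and $B=G_{t-1}\otimes\mathbb Z_{(p)}=\mathrm{Tor}_pG_{t-1}$ for both theories.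

*Suppose $B\ne0$.* We claim $R_p\Leftrightarrow\dim_BX\le t-1$. (⇒) is ($\mathrm b_{t-1}$) and ($\mathrm c_{t-1}$). (⇐) Conditions ($\mathrm b_{t-1}$), ($\mathrm c_{t-1}$) hold by Criterion 4.2. Moreover $d_{p^\infty}\le t-1$, so $d_p\le t$, and ($\mathrm b_k$), ($\mathrm c_k$) hold for $k\ge t$. If $G_k/\mathrm{Tor}\,G_k$ is not $p$-divisible, then $k\ge t$ by (11.2), and $G_k\otimes\mathbb Q\ne0$ gives $k\ge m$. So by (4.3) and $R$,
$$d_{(p)}\le\max(d_{\mathbb Q},d_{p^\infty}+1)\le\max(m,t)\le k,$$
which is ($\mathrm a_k$). The rest is vacuous.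

*Suppose $B=0$.* Then (11.1) gives $E=G_t\otimes Z_{p^\infty}\ne0$ for both theories, so $G_t/\mathrm{Tor}\,G_t$ is not $p$-divisible and ($\mathrm a_t$) says $d_{(p)}\le t$. Conversely, $d_{(p)}\le t$ gives $d_p,d_{p^\infty}\le t$ by (4.1) and (4.2), hence all conditions for $k\ge t$; those for $k<t$ are vacuous, since $\mathrm{Tor}_pG_{t-1}=B=0$. So $R_p\Leftrightarrow d_{(p)}\le t$ for both theories. ∎

**Proof of Theorem 2.5.** (1)⇒(2) is the first part of Theorem 2.4, (2)⇒(3) is Proposition 11.1, and (3)⇒(1) is Proposition 10.1. ∎

## 12. Compacta of finite integral cohomological dimension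

**Corollary 12.1.** For a compactum $X$ with $\dim_{\mathbb Z}X<\infty$ the following are equivalent:

1. (i) $\dim X<\infty$;
2. (ii) $X$ is a $C$-space;
3. (iii) (2)⇒(1) of Theorem 2.5 holds for $X$ and every simply connected complex;
4. (iv) (2)⇒(1) of Theorem 2.5 holds for $X$ and $L=S^n$ for some $n\ge\max(2,\dim_{\mathbb Z}X)$.

*Proof.* (i)⇒(ii) was recalled in Section 2. (ii)⇒(iii) is Theorem 2.5. (iii)⇒(iv) is trivial, since $S^n$ is simply connected for $n\ge2$ and such $n$ exist as $\dim_{\mathbb Z}X<\infty$.

(iv)⇒(i): we have $\dim_{\mathbb Z}X\le n$, and $H_n(S^n)=\mathbb Z$ is the only nonzero homology group of $S^n$ in positive degrees, so (2) holds for $L=S^n$. By (iv), $\text{e-dim}\,X\le S^n$, that is, $\dim X\le n$. ∎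

Thus, among compacta of finite integral cohomological dimension, the $C$-space hypothesis in Theorem 2.5 is necessary as well as sufficient.
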